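# Quasiconformal maps distort the quasihyperbolic metric by a function of $K$ alone

## 1. Dimension-free quasihyperbolic distortion

**Theorem 1.** For each $K\ge 1$ there is a constant $A=A(K)\ge 1$ such that the following holds for every $n\ge 2$, all domains $G,G'\subsetneq R^n$, and every $K$-quasiconformal map $f:G\to G'$: for all $x,y\in G$,
$$k_{G'}(f(x),f(y))\le A\max\{k_G(x,y),\,k_G(x,y)^{1/K}\},\tag{1}$$
and $f^{-1}$ satisfies the same inequality with $G,G'$ interchanged. Hence $f$ is $\varphi_K$-solid with $\varphi_K(t)=A\max\{t,t^{1/K}\}$.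

The constant $A$ does not depend on $n$, $G$, $G'$ or $f$. Here is what the words mean. Throughout, $n\ge2$, $G\ne R^n$, $G'\ne R^n$.

**Definition (quasihyperbolic metric).** For a domain $D\subsetneq R^n$,
$$k_D(x,y)=\inf_\gamma\int_\gamma\frac{|dz|}{d(z,\partial D)},$$
the infimum being over all rectifiable arcs $\gamma\subset D$ joining $x$ and $y$.

So we measure length in units of the distance to the boundary. Two examples will be used later. In the unit ball $B^n$ we have $d(z,\partial B^n)=1-|z|$, and integrating along a radius gives $k_{B^n}(0,x)=\int_0^{|x|}\frac{dt}{1-t}=\log\frac1{1-|x|}$; no arc is shorter, since $|z|$ must run through $[0,|x|]$ and changes at most at unit speed. In $R^n\setminus\{0\}$ we have $d(z,\partial D)=|z|$, and in the same way $k(x,sx)=\log s$ for $s>1$.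

We also need one general lower bound. Put $d=d(x,\partial D)$. Along any arc from $x$ to $y$ we have $d(z,\partial D)\le d+|z-x|$, and $|z-x|$ runs through $[0,|x-y|]$, so
$$k_D(x,y)\ge\int_0^{|x-y|}\frac{dt}{d+t}=\log\Big(1+\frac{|x-y|}{d}\Big).\tag{2}$$

**Definition (semisolid, solid).** Let $\varphi:[0,\infty)\to[0,\infty)$ be a homeomorphism. A homeomorphism $f:G\to G'$ is $\varphi$-semisolid if $k_{G'}(f(x),f(y))\le\varphi(k_G(x,y))$ for all $x,y\in G$. It is $\varphi$-solid if both $f$ and $f^{-1}$ are $\varphi$-semisolid.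

A similarity multiplies $|dz|$ and $d(z,\partial G)$ by the same factor, so it is $\varphi$-solid with $\varphi(t)=t$.

**Definition (metric dilatation, $K$-quasiconformal).** For $x\in G$ and small $r>0$ let
$$L(x,f,r)=\sup_{|y-x|=r}|f(y)-f(x)|,\quad \ell(x,f,r)=\inf_{|y-x|=r}|f(y)-f(x)|,\quad H(x,f)=\limsup_{r\to0}\frac{L(x,f,r)}{\ell(x,f,r)}.$$
A homeomorphism $f:G\to G'$ is $K$-quasiconformal if $H(x,f)\le K$ for all $x\in G$.

The question, posed in "The Free Quasiworld. Freely Quasiconformal And Related Maps In Banach Spaces", is this: an infinitesimal condition says that tiny spheres go to sets that are round up to the factor $K$. Does it control, at all scales, how $f$ changes quasihyperbolic distance, by a function $\varphi_K$ that does not see the dimension? Theorem 1 says yes and gives the form of $\varphi_K$.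

## 2. Linear maps and radial stretchings

Let $f$ be linear with singular values $\lambda_1\ge\dots\ge\lambda_n>0$ and $\lambda_1/\lambda_n=K$. It maps $|dz|$ to at most $\lambda_1|dz|$, and $d(f(z),\partial G')\ge\lambda_n d(z,\partial G)$. Hence $k_{G'}(f(x),f(y))\le K\,k_G(x,y)$: linear growth, with no trace of $n$.

Next let $f(x)=|x|^{\alpha-1}x$ with $\alpha>0$, and $f(0)=0$ if $0$ belongs to the domain. At $x\neq0$ the derivative stretches the $n-1$ directions tangent to the sphere through $x$ by $|x|^{\alpha-1}$ and the radial direction by $\alpha|x|^{\alpha-1}$. At a point where $f$ is differentiable with invertible derivative, $L(x,f,r)/r\to\lambda_1$ and $\ell(x,f,r)/r\to\lambda_n$, so $H(x,f)=\lambda_1/\lambda_n=\max\{\alpha,1/\alpha\}$. At the origin $H(0,f)=1$ by symmetry.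

Take $\alpha=1/K$ on $B^n$, which is mapped onto itself. If $k_{B^n}(0,x)=t$, then $|x|=1-e^{-t}$ and
$$k_{B^n}(f(0),f(x))=\log\frac1{1-|f(x)|}\ge|f(x)|=(1-e^{-t})^{1/K},\tag{3}$$
which behaves like $t^{1/K}$ as $t\to0$. Take $\alpha=K$ on $R^n\setminus\{0\}$: then $k(x,sx)=\log s$, while $f(sx)=s^Kf(x)$ gives
$$k(f(x),f(sx))=K\log s\qquad(s>1).\tag{4}$$
So both terms in $\max\{t,t^{1/K}\}$ are forced.

## 3. Moduli of path families

**Definition (modulus).** Let $\Gamma$ be a family of paths in $R^n$. A Borel function $\rho\ge0$ is admissible for $\Gamma$ if $\int_\gamma\rho\,ds\ge1$ for every locally rectifiable $\gamma\in\Gamma$. The ($n$-)modulus is $M(\Gamma)=\inf_\rho\int_{R^n}\rho^n$ over admissible $\rho$. We write $f\Gamma=\{f\circ\gamma:\gamma\in\Gamma\}$.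

If every path of $\Gamma_1$ has a subpath in $\Gamma_2$, then every $\rho$ admissible for $\Gamma_2$ is admissible for $\Gamma_1$, so $M(\Gamma_1)\le M(\Gamma_2)$. Moduli are invariant under similarities.

*Notation.* $\Omega=\Omega_n$ is the volume of the unit ball, $|E|$ is the Lebesgue measure of $E$, balls $B(a,r)$ are open, and $S(a,r)=\partial B(a,r)$. "$C(K)$" means a constant depending on $K$ only.

**Example (rings).** Let $0<s<t$. The family $\Gamma$ of paths joining the two boundary spheres of $\{s\le|z-p|\le t\}$ in this ring has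
$$M(\Gamma)=n\Omega\Big(\log\frac ts\Big)^{1-n}.\tag{5}$$
For "$\le$" use $\rho(z)=\frac{1}{|z-p|\log(t/s)}$ on the ring: it is admissible, and $\int\rho^n=n\Omega(\log\frac ts)^{-n}\int_s^t\frac{dr}r$. For "$\ge$" let $\rho$ be admissible; on each radial segment Hölder's inequality gives $1\le\big(\int_s^t\rho\,dr\big)^n\le\int_s^t\rho^nr^{n-1}dr\,\big(\int_s^t\frac{dr}r\big)^{n-1}$; integrate over all directions, whose total measure is $n\Omega$.

**Definition (inner and outer dilatation).** For a homeomorphism $f:G\to G'$ let $K_I(f)$ and $K_O(f)$ be the smallest constants, possibly $\infty$, with $M(f\Gamma)\le K_I(f)M(\Gamma)$ and $M(\Gamma)\le K_O(f)M(f\Gamma)$ for all path families $\Gamma$ in $G$.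

The textbook facts we need are in J. Väisälä, *Lectures on n-dimensional quasiconformal mappings*, LNM 229, Sections 31–34. If $H(\cdot,f)$ is bounded, then $f$ is quasiconformal; it is ACL and a.e. differentiable with $J_f\ne0$ a.e., and
$$K_I(f)=\operatorname{ess\,sup}\frac{|J_f|}{\ell(f')^n},\qquad K_O(f)=\operatorname{ess\,sup}\frac{|f'|^n}{|J_f|},\tag{6}$$
where $|f'|=\lambda_1$ and $\ell(f')=\lambda_n$ are the largest and smallest singular values. If $H\le K$, then $\lambda_1/\lambda_n=H(x,f)\le K$ at almost every point, so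
$$\frac{|J_f|}{\ell(f')^n}=\frac{\lambda_1\cdots\lambda_{n-1}}{\lambda_n^{n-1}}\le K^{n-1},\qquad\frac{|f'|^n}{|J_f|}=\frac{\lambda_1^{n-1}}{\lambda_2\cdots\lambda_n}\le K^{n-1}.$$
Consequently every $K$-quasiconformal map satisfies
$$K^{1-n}M(\Gamma)\le M(f\Gamma)\le K^{n-1}M(\Gamma)\quad\text{for all path families }\Gamma\text{ in }G.\tag{7}$$
This is the only property of $f$ used in the proof of Theorem 1. It passes to $f^{-1}$, to restrictions to subdomains, and to compositions with similarities.

**Convention.** From now on, "$K$-qc" (with $K\ge1$) means: a homeomorphism of a domain onto its image in $R^n$ that satisfies (7).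

Compare (5) and (7): the factor $K^{n-1}$ looks terrible in high dimension, but the ring modulus carries the exponent $1-n$. After an $(n-1)$-th root, $K^{n-1}$ becomes a factor $K$ on $\log(t/s)$. So the only thing that can hurt is the *lower* bound for whatever modulus is compared with a ring. A lower bound $c^n\Omega$ with $c$ independent of $n$ is harmless.

**Remark.** The formulas (6) are theorems about quasiconformal maps. They cannot serve as definitions for arbitrary homeomorphisms. Let $c$ be the Cantor function, extended by $0$ to the left of $[0,1]$ and by $1$ to the right, and let $f(x_1,x_2)=(x_1+c(x_1),x_2)$ on the disk $B(0,1)\subset R^2$. This is a homeomorphism onto a bounded domain, and $f'$ is the identity matrix almost everywhere, so both essential suprema equal $1$. But $y_k=(3^{-k},0)$ has $k_G(0,y_k)=\log\frac1{1-3^{-k}}\le2\cdot3^{-k}$, while $|f(y_k)-f(0)|\ge c(3^{-k})=2^{-k}$, so by (2) $k_{G'}(f(0),f(y_k))\ge\log(1+2^{-k}/d')$ with $d'=d(f(0),\partial G')$. No estimate (1)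 with $K=1$ can hold.

The companion result says that Theorem 1 has the right form.

**Theorem 2.**
(a) If, for some $n\ge2$, every $K$-quasiconformal map between proper subdomains of $R^n$ is $\varphi$-semisolid, then $\varphi(t)\ge(1-e^{-t})^{1/K}$ and $\varphi(t)\ge Kt$ for all $t>0$. So the exponent $1/K$ at small distances, and linear growth with slope at least $K$, cannot be improved.

(b) If $f:G\to G'$ is $K$-quasiconformal, then $f|_{G_1}:G_1\to f(G_1)$ is $\varphi_K$-solid for every domain $G_1\subset G$. Conversely, if a homeomorphism $f:G\to G'$ is such that $f|_{G_1}:G_1\to f(G_1)$ is $\varphi$-semisolid for all domains $G_1\subset G$, then $L(x,f,r)\le e^{\varphi(\pi)}\ell(x,f,r)$ whenever $0<2r\le d(x,\partial G)$. In particular $f$ is $e^{\varphi(\pi)}$-quasiconformal.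

(c) Theorem 1 holds if the hypothesis $H(x,f)\le K$ is replaced by $K_I(f),K_O(f)\le K^{n-1}$, for homeomorphisms $f:G\to G'$ and the dilatations defined by moduli above. This growth in $n$ is optimal: if $Q_n\ge1$ and $\sup_nQ_n^{1/(n-1)}=\infty$, then the class of maps with $K_I,K_O\le Q_n$ ($n\ge2$) is not $\varphi$-solid for any single $\varphi$.

## 4. Continua are too thin in high dimension

The heart of Theorem 1 is a statement at one scale: there should be $\lambda=\lambda(K)$ such that if $B(0,1)\subset G$, $f(0)=0$ and $d(0,\partial G')=1$, then $|y|\le\lambda$ implies $|f(y)|\le\frac12$. Once we have it, a ring estimate and a chaining argument finish (Section 9). Let us try to prove it in the natural way.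

Suppose $|y|=\lambda<1$ but $|f(y)|>\frac12$. Let $E'=f([0,y])$ and $F'=R^n\setminus f(B(0,1))$. The set $F'$ contains a point $w\in\partial G'$ with $|w|=1$. Also $F'\cup\{\infty\}$ is connected: for $r<1$ the topological closed ball $f(\overline B(0,r))$ does not separate the sphere $R^n\cup\{\infty\}$, so its complement $C_r$ is connected, hence so is the closure $\overline{C_r}$, which misses $f(B(0,r))$. Thus $F'\cup\{\infty\}=\bigcap_{r<1}\overline{C_r}$ is a decreasing intersection of compact connected sets. By the textbook extremal property of the Teichmüller ring, the family $\Gamma'$ of paths joining $E'\ni 0,f(y)$ to $F'\ni w,\infty$ has $M(\Gamma')\ge c_n>0$, where $c_n$ is the modulus of the family joining the segment $E=[-e_1,0]$ to the ray $\{se_1:s\ge2\}$ (because $|w|/|f(y)|<2$). On the other side, for each $t\in(\lambda,1)$ every path of $\Gamma'$ contains the $f$-image of a path joining $S(0,\lambda)$ to $S(0,t)$ in the ring between them. By (5) and (7), letting $t\to1$,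
$$c_n\le K^{n-1}n\Omega\Big(\log\frac1\lambda\Big)^{1-n},\qquad\text{i.e.}\qquad\log\frac1\lambda\le K\Big(\frac{n\Omega}{c_n}\Big)^{1/(n-1)}.\tag{8}$$
For each fixed $n$ this gives a $\lambda$, hence a control function depending on $n$ and $K$. For a bound free of $n$ we would need $(n\Omega/c_n)^{1/(n-1)}$ to stay bounded. It does not.

Indeed, fix $T>0$ and put $\rho(z)=\frac1{T\,d(z,E)}$ where $e^{-T}<d(z,E)<1$, and $\rho=0$ elsewhere. A path from $E$ to the ray crosses from distance $e^{-T}$ to distance $1$ from $E$, and $d(\cdot,E)$ is $1$-Lipschitz, so $\rho$ is admissible. The $t$-neighborhood of $E$ has volume $\Omega_nt^n+\Omega_{n-1}t^{n-1}$. Therefore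
$$c_n\le T^{-n}\int_{e^{-T}}^1t^{-n}\big(n\Omega_nt^{n-1}+(n-1)\Omega_{n-1}t^{n-2}\big)dt=T^{-n}\big(n\Omega_nT+(n-1)\Omega_{n-1}(e^T-1)\big).$$
Since $\Omega_n=\Omega_{n-1}\int_{-1}^1(1-t^2)^{(n-1)/2}dt\ge2\,\Omega_{n-1}\int_0^1(1-t)^{(n-1)/2}dt=\frac4{n+1}\Omega_{n-1}$, we have $\Omega_{n-1}\le n\Omega_n$. So $c_n/(n\Omega_n)\le T^{-n}(T+ne^T)$, whose $(n-1)$-th root tends to $1/T$ as $n\to\infty$. As $T$ was arbitrary, $(c_n/(n\Omega_n))^{1/(n-1)}\to0$, and the bound (8) degenerates. A segment is too thin in high dimension.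

What replaces continua? *Sets of measure at least $\theta^n|B|$ in a ball $B$.* The next section shows that the family of segments joining two such sets has modulus at least $(\theta/4)^n\Omega$, exactly the harmless form. The price is that we then control $f$ only on most of a ball. The point $y$ above could lie in an exceptional set of small measure, and winning back pointwise control is the main work (Section 7).

## 5. Segments joining sets of large measure

**Lemma 1.** Let $B$ be a ball of radius $R$, $0<\theta\le1$, and let $A_1,A_2\subset B$ be Borel sets with $|A_i|\ge\theta^n|B|$. The family $\Gamma$ of segments $[y,z]$, $y\in A_1$, $z\in A_2$, $y\ne z$, has $M(\Gamma)\ge(\theta/4)^n\Omega$.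

*Proof.* Let $\rho$ be admissible. For $y\in A_1$, $z\in A_2$, $y\ne z$, we have $1\le|z-y|\int_0^1\rho(y+t(z-y))\,dt$. Since $|z-y|\le2R$, Hölder's inequality gives
$$1\le(2R)^n\int_0^1\rho^n(y+t(z-y))\,dt.$$
Integrate over $A_1\times A_2$; the diagonal is a null set. For $t\le\frac12$ and fixed $z$, the map $y\mapsto(1-t)y+tz$ sends $A_1$ into $B$ with Jacobian $(1-t)^n\ge2^{-n}$, so $\int_{A_1}\rho^n((1-t)y+tz)\,dy\le2^n\int_B\rho^n$, and integrating over $z$ gives at most $2^n|A_2|\int_B\rho^n$. For $t\ge\frac12$ fix $y$ and substitute in $z$, with Jacobian $t^n\ge2^{-n}$; this gives at most $2^n|A_1|\int_B\rho^n$. Altogether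
$$|A_1||A_2|\le(2R)^n2^n\max(|A_1|,|A_2|)\int_B\rho^n,$$
so $\theta^n\Omega R^n\le\min(|A_1|,|A_2|)\le(4R)^n\int_B\rho^n$. Hence $\int\rho^n\ge(\theta/4)^n\Omega$. $\square$

The next lemma turns this into two oscillation estimates, one for $f$ and one for $f^{-1}$. In (b) the ball $Q$ lives in the target space and need not lie in the image of $f$; the function $u$ is defined on all of $R^n$ for this reason.

**Lemma 2.** Let $f:U\to R^n$ be $K$-qc on a domain $U$, and let $0<\theta\le1$.

(a) Let $B\subset U$ be a ball, $p\in R^n$, $0<s<t$. If $\{y\in B:|f(y)-p|\le s\}$ and $\{y\in B:|f(y)-p|\ge t\}$ both have measure $\ge\theta^n|B|$, then $\log(t/s)\le32K/\theta^2$.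

(b) Let $B(a,r)\subset U$. Define $u(z)=\log|f^{-1}(z)-a|$ on $f(B(a,r))$ and $u=\log r$ elsewhere in $R^n$. Let $Q\subset R^n$ be any ball and $-\infty<m<m'\le\log r$. If $\{u\le m\}\cap Q$ and $\{u\ge m'\}\cap Q$ both have measure $\ge\theta^n|Q|$, then $m'-m\le32K/\theta^2$.

*Proof.* (a) Let $\Gamma$ be the family of segments joining the two sets; they lie in $B\subset U$. Each path of $f\Gamma$ runs from $\{|z-p|\le s\}$ to $\{|z-p|\ge t\}$, so it has a subpath joining the boundary spheres of $\{s\le|z-p|\le t\}$ in this ring. With $T=\log(t/s)$, Lemma 1, (7) and (5) give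
$$(\theta/4)^n\Omega\le M(\Gamma)\le K^{n-1}M(f\Gamma)\le K^{n-1}n\Omega T^{1-n}.$$
So $T\le K\,n^{1/(n-1)}(4/\theta)^{n/(n-1)}$. Here $n\le2^{n-1}$, so $n^{1/(n-1)}\le2$; and $4/\theta\ge1$, $\frac n{n-1}\le2$, so the last factor is at most $16/\theta^2$. Thus $T\le32K/\theta^2$.

(b) The function $u$ is Borel, because $f(B(a,r))$ is open. Let $m<m''<m'$. Since $e^m<e^{m''}<r$, we have $\{u\le m\}=f(\overline B(a,e^m))$ and $\{u\ge m'\}=R^n\setminus f(B(a,e^{m'}))$, and the open set $f(B(a,e^{m''}))$ has boundary $f(S(a,e^{m''}))$. A segment in $Q$ from $\{u\le m\}$ to $\{u\ge m'\}$ starts in $f(B(a,e^{m''}))$ and ends outside it. Stop it at its first point on $f(S(a,e^{m''}))$, and start it at the last earlier point in $f(\overline B(a,e^m))$, which lies on $f(S(a,e^m))$. The subpath so obtained is the $f$-image of a path joining the boundary spheres of $\{e^m\le|y-a|\le e^{m''}\}$ in this ring. By Lemma 1 in $Q$, (7) and (5),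
$$(\theta/4)^n\Omega\le K^{n-1}n\Omega(m''-m)^{1-n}.$$
As in (a), $m''-m\le32K/\theta^2$. Let $m''\to m'$. $\square$

**Definition (median).** Let $u$ be as in Lemma 2(b) and $Q$ a ball. The median of $u$ on $Q$ is
$$m=\inf\{t\in R:|\{u\le t\}\cap Q|\ge\tfrac12|Q|\}.$$

Since $u\le\log r$, we have $m\le\log r$. Since $u=-\infty$ only at the one point $f(a)$, $|\{u\le t\}\cap Q|\to0$ as $t\to-\infty$, so $m$ is finite. Letting $t\downarrow m$ gives $|\{u\le m\}\cap Q|\ge\frac12|Q|$. Letting $t\uparrow m$ gives $|\{u<m\}\cap Q|\le\frac12|Q|$, so $|\{u\ge m\}\cap Q|\ge\frac12|Q|$. For example, if $f$ is the identity and $Q=B(a,r)$, then $|\{u\le t\}\cap Q|=(e^t/r)^n|Q|$ for $t\le\log r$, and the median is $\log r-\frac1n\log2$.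

## 6. The typical scale of a ball

We now measure the size of $f$ on a ball $B$ by ignoring half of the ball.

**Definition (typical scale).** Let $f:U\to R^n$ be $K$-qc and $B\subset U$ a ball. Put
$$\sigma(B)=\inf\{s>0:\exists q\in R^n,\ |\{y\in B:|f(y)-q|\le s\}|\ge\tfrac12|B|\}.$$

For the identity and $B=B(x_0,R)$ we get $\sigma(B)=2^{-1/n}R$: the set in question is $B\cap\overline B(q,s)$, of measure at most $\Omega s^n$, with equality for $q=x_0$ and $s\le R$.

We check that $0<\sigma(B)<\infty$. Let $F\subset B$ be compact with $|F|\ge\frac34|B|$. Since $f(F)$ is bounded, $\sigma(B)<\infty$. Suppose $\sigma(B)=0$. Then there are $s_k\to0$ and $q_k$ such that $E_k=\{y\in F:|f(y)-q_k|\le s_k\}$ has $|E_k|\ge(\frac12+\frac34-1)|B|=\frac14|B|$. As $|E_k|\le\Omega(\operatorname{diam}E_k)^n$, we have $\operatorname{diam}E_k\ge\delta$ for a fixed $\delta>0$. So there are $y_k,y_k'\in F$ with $|y_k-y_k'|\ge\delta/2$ and $|f(y_k)-f(y_k')|\le2s_k\to0$. Limits of subsequences give $y\ne y'$ in $F$ with $f(y)=f(y')$,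 contradicting injectivity.

For each ball fix a point $q_B$ with
$$|\{y\in B:|f(y)-q_B|\le2\sigma(B)\}|\ge\tfrac12|B|.\tag{9}$$
By the definition of the infimum, for $s<\sigma(B)$ and *any* $q$,
$$|\{y\in B:|f(y)-q|>s\}|>\tfrac12|B|.\tag{10}$$
Put $c_1=1/(704K)$ and $\Lambda=4e^{2^{11}K}$.

The next lemma says that the image of $B$ fills a fair part of a ball of radius $3\sigma(B)$. It is what will let us use Lemma 2(b), whose measures are taken in the target.

**Lemma 3.** $|f(B)\cap B(q_B,3\sigma(B))|\ge(c_1\sigma(B))^n\Omega$.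

*Proof.* Write $\sigma=\sigma(B)$. Take a maximal set of points in $\overline B(q_B,2\sigma)$ with mutual distances $>\sigma/8$. The balls of radius $\sigma/16$ about them are disjoint and lie in $\overline B(q_B,33\sigma/16)$, so there are at most $33^n$ of them. By maximality the closed balls of radius $\sigma/8$ about them cover $\overline B(q_B,2\sigma)$. By (9), one of the points, call it $p$, satisfies
$$|\{y\in B:|f(y)-p|\le\sigma/8\}|\ge\tfrac12\,33^{-n}|B|\ge66^{-n}|B|.$$
By (10) with $s=\sigma/2$, also $|\{y\in B:|f(y)-p|>\sigma/2\}|\ge\frac12|B|\ge66^{-n}|B|$. Let $\Gamma$ be the segments joining these two sets. By Lemma 1, $M(\Gamma)\ge264^{-n}\Omega$. Each locally rectifiable path of $f\Gamma$ starts at distance $\le\sigma/8$ from $p$ and ends at distance $>\sigma/2$, staying in $f(B)$, so it has length at least $3\sigma/8$ inside $f(B)\cap\overline B(p,\sigma/2)$. Hence $\frac8{3\sigma}$ times the characteristic function of this set is admissible, and $M(f\Gamma)\le(\frac8{3\sigma})^n|f(B)\cap\overline B(p,\sigma/2)|$.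 Using $M(\Gamma)\le K^{n-1}M(f\Gamma)\le K^nM(f\Gamma)$ and $264\cdot\frac83=704$, we get
$$|f(B)\cap\overline B(p,\sigma/2)|\ge\Big(\frac{\sigma}{704K}\Big)^n\Omega.$$
Finally $\overline B(p,\sigma/2)\subset B(q_B,3\sigma)$, because $|p-q_B|\le2\sigma$. $\square$

Next we compare the typical data of a ball and of a smaller ball inside it.

**Lemma 4.** Let $B'\subset B\subset U$ be balls with $\operatorname{rad}B'\ge\frac14\operatorname{rad}B$. Then
$$\sigma(B)\le\Lambda\sigma(B'),\qquad\sigma(B')\le\Lambda\sigma(B),\qquad|q_B-q_{B'}|\le3\Lambda\sigma(B).$$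

*Proof.* Note that $\frac12|B'|\ge2^{-n}4^{-n}|B|=8^{-n}|B|$. We use Lemma 2(a) in $B$ with $\theta=\frac18$, for which $32K/\theta^2=2^{11}K$.

*First inequality.* Suppose $2\sigma(B')<t<\sigma(B)$. The set $\{y\in B:|f(y)-q_{B'}|\le2\sigma(B')\}$ has measure $\ge\frac12|B'|\ge8^{-n}|B|$ by (9) for $B'$, and $\{y\in B:|f(y)-q_{B'}|\ge t\}$ has measure $\ge\frac12|B|\ge8^{-n}|B|$ by (10). So $t\le2e^{2^{11}K}\sigma(B')$. Letting $t\to\sigma(B)$, we get $\sigma(B)\le2e^{2^{11}K}\sigma(B')\le\Lambda\sigma(B')$; if there is no such $t$, then $\sigma(B)\le2\sigma(B')$, which is enough.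

*Second inequality.* Let $t_1=3e^{2^{11}K}\sigma(B)$. If $|\{y\in B':|f(y)-q_B|\ge t_1\}|\ge\frac12|B'|$, then Lemma 2(a) with $p=q_B$, $s=2\sigma(B)$, $t=t_1$ gives $\log\frac{t_1}{2\sigma(B)}=\log\frac32+2^{11}K\le2^{11}K$, a contradiction. So $|\{y\in B':|f(y)-q_B|<t_1\}|>\frac12|B'|$, and $\sigma(B')\le t_1\le\Lambda\sigma(B)$.

*Third inequality.* The set just found has measure $>\frac12|B'|$, so it meets $\{y\in B':|f(y)-q_{B'}|\le2\sigma(B')\}$, which has measure $\ge\frac12|B'|$. At a common point, $|q_B-q_{B'}|\le t_1+2\sigma(B')\le3t_1\le3\Lambda\sigma(B)$. $\square$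

## 7. From most points to every point

We want: $f$ on the half ball stays within $C(K)\sigma(B)$ of $q_B$. Try to chain. For $a\in B$ let $B_j$ be balls shrinking to $a$ by factors $2$. Then $q_{B_j}\to f(a)$, and Lemma 4 gives $|f(a)-q_{B_0}|\le3\Lambda\sum_j\sigma(B_j)$. But Lemma 4 only says $\sigma(B_j)\le\Lambda^j\sigma(B_0)$, and the sum need not converge. We need *decay* of $\sigma(B_j)$. Lemma 2(b) can give decay: if $f(B_j)$ is large, and all of $f(B_0)$ sits in a known ball, then a few doublings in the target lead from $f(B_j)$ to a ball mostly outside $f(B_0)$, while $\log|f^{-1}-a|$ rises by $j\log2$; so $j$ is bounded. However, "all of $f(B_0)$ sits in a known ball" is what we are trying to prove.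

The way out of this circle is to choose $a$ as a maximum point of $|f|$ times a power of the distance to the boundary of the ball. Near such an $a$, $|f|$ is at most $\Lambda|f(a)|$. And the power is chosen to match the possible growth $\Lambda$ per halving in Lemma 4, so that if the maximum is huge, the typical size of $f$ near $a$ is still negligible against $|f(a)|$.

**Proposition 1.** There is $C_2=C_2(K)\ge1$ such that if $f:U\to R^n$ is $K$-qc and $B=B(x_0,R)\subset U$, then $|f(y)-q_B|\le C_2\,\sigma(B)$ for $|y-x_0|\le R/2$.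

*Proof.* Composing with similarities on both sides, we may assume $x_0=0$, $R=1$, $\sigma(B)=1$, $q_B=0$.

**Step 0: choice of $a$.** The purpose is to find a point where $f$ is locally bounded by its own value. Let $M_0=\log_2\Lambda$, so $2^{M_0}=\Lambda$. Fix $\frac12<s<1$ and let
$$X=\max_{|y|\le s}|f(y)|(s-|y|)^{M_0},$$
attained at some $a$. As $f$ is injective, $X>0$; so $|a|<s$ and $f(a)\ne0$. Put
$$d=\frac{s-|a|}2\le\frac12,\qquad L=|f(a)|=X(2d)^{-M_0}=\frac{Xd^{-M_0}}\Lambda.$$
For $y\in B(a,d)$ we have $s-|y|>d$, so $|f(y)|\le X(s-|y|)^{-M_0}\le Xd^{-M_0}=\Lambda L$. Thus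
$$f(B(a,d))\subset\overline B(0,\Lambda L).\tag{11}$$
Let $B_j=B(a,2^{-j}d)$, $\sigma_j=\sigma(B_j)$, $q_j=q_{B_j}$ for $j\ge0$.

**Step 1: $\sigma_0\le\Lambda^4L/X$ and $|q_0|\le6\Lambda^5L/X$.** This step pays for the passage from $B(0,1)$ to $B(a,d)$. Let $D_i=(1-2^{-i})a+2^{-i}B(0,1)$, the image of $B(0,1)$ under the homothety with center $a$ and ratio $2^{-i}$. Since $D_{i+1}$ consists of the midpoints of $a$ and points of $D_i$, and $a\in D_i$ with $D_i$ convex, we have $B(0,1)=D_0\supset D_1\supset\cdots$. Also $D_i\subset B(a,2^{1-i})$, as $|b-a|<2$ for $b\in B(0,1)$. By Lemma 4, starting from $\sigma(D_0)=1$ and $q_{D_0}=0$,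
$$\sigma(D_i)\le\Lambda^i,\qquad|q_{D_i}|\le3\Lambda\sum_{l<i}\Lambda^l\le3\Lambda^{i+1},$$
where we used $\Lambda\ge2$ in the geometric sum. Choose $i$ with $2^{-i}\in(d/4,d/2]$. Then $D_i\subset B(a,2^{1-i})\subset B(a,d)=B_0$, with radius ratio at least $\frac14$. Lemma 4 gives $\sigma_0\le\Lambda\sigma(D_i)\le\Lambda^{i+1}$ and $|q_0-q_{D_i}|\le3\Lambda\sigma_0\le3\Lambda^{i+2}$, so $|q_0|\le6\Lambda^{i+2}$. Finally
$$\Lambda^i=(2^i)^{M_0}\le(4/d)^{M_0}=\Lambda^2d^{-M_0}=\Lambda^3L/X,$$
and both claims follow.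

**Step 2: $\sigma_j\le4\Lambda L\,2^{-j/C_3}$ for all $j\ge0$, with $C_3=C_3(K)$.** This is the decay, obtained from the inverse map. By (11), $\sigma_j\le\Lambda L$. Let $Q_i=B(q_j,2^i\cdot3\sigma_j)$ for $i\ge0$, and let $N\ge0$ be the least integer with $2^N\cdot3\sigma_j\ge2\Lambda L$. Then
$$2^N\le2\Lambda L/\sigma_j:\tag{12}$$
for $N=0$ this holds since $\sigma_j\le\Lambda L$, and for $N\ge1$ it follows from $2^{N-1}\cdot3\sigma_j<2\Lambda L$. Let $u$ be as in Lemma 2(b) with this $a$ and $r=d$, and let $m_i$ be the median of $u$ on $Q_i$.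

* *Top: $m_N=\log d$.* The set $\{u<\log d\}=f(B(a,d))$ lies in $\overline B(0,\Lambda L)$ by (11), and $Q_N$ has radius at least $2\Lambda L$. So $|\{u<\log d\}\cap Q_N|\le2^{-n}|Q_N|<\frac12|Q_N|$, which forces $m_N\ge\log d$; and $m_N\le\log d$ always.
* *One doubling: $m_{i+1}-m_i\le512K$.* In $Q_{i+1}\supset Q_i$ the sets $\{u\le m_i\}$ and $\{u\ge m_{i+1}\}$ have measure at least $\frac12 2^{-n}|Q_{i+1}|\ge4^{-n}|Q_{i+1}|$. If $m_{i+1}>m_i$, apply Lemma 2(b) with $\theta=\frac14$.
* *Bottom: $m_0-\log(2^{-j}d)\le288K/c_1^2$.* In $Q_0=B(q_j,3\sigma_j)$ the set $\{u\le\log(2^{-j}d)\}\supset f(B_j)$ has measure at least $(c_1\sigma_j)^n\Omega=(c_1/3)^n|Q_0|$ by Lemma 3, and $|\{u\ge m_0\}\cap Q_0|\ge\frac12|Q_0|\ge(c_1/3)^n|Q_0|$. If the left side is positive, apply Lemma 2(b) with $\theta=c_1/3$.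

Summing, $j\log2=m_N-\log(2^{-j}d)\le512KN+288K/c_1^2$. Hence $j\le C_3(N+1)$ with $C_3=(512K+288K/c_1^2)/\log2$. With (12), $2^{j/C_3-1}\le2^N\le2\Lambda L/\sigma_j$, which is the claim.

**Step 3: bound for $X$.** We now chain from $q_0$ to $f(a)$. By Lemma 4, $\sigma_j\le\Lambda^j\sigma_0$ and $|q_{j+1}-q_j|\le3\Lambda\sigma_j$. By (9) some $y_j\in B_j$ has $|f(y_j)-q_j|\le2\sigma_j$. By Step 2, $\sigma_j\to0$, and $y_j\to a$, so continuity of $f$ at $a$ gives $q_j\to f(a)$. Hence
$$|f(a)-q_0|\le3\Lambda\sum_{j\ge0}\sigma_j.$$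
Choose $J=J(K)\ge1$ with $12\Lambda^2\sum_{j\ge J}2^{-j/C_3}\le\frac14$; by Step 2 the terms with $j\ge J$ contribute at most $L/4$. Suppose $X\ge12\Lambda^5$. Then $|q_0|\le L/2$ by Step 1, so
$$\frac L2\le|f(a)-q_0|\le3\Lambda\sum_{j<J}\Lambda^j\sigma_0+\frac L4\le3\Lambda^{J+1}\sigma_0+\frac L4\le3\Lambda^{J+5}\frac LX+\frac L4,$$
that is, $X\le12\Lambda^{J+5}$. If $X<12\Lambda^5$, this bound holds as well. The bound does not depend on $s$. Letting $s\to1$ we obtain $|f(y)|(1-|y|)^{M_0}\le12\Lambda^{J+5}$ in $B(0,1)$. For $|y|\le\frac12$ we have $(1-|y|)^{-M_0}\le2^{M_0}=\Lambda$, so $|f(y)|\le12\Lambda^{J+6}=:C_2$. $\square$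

## 8. Half the distance to the boundary

We can now prove the one-scale statement of Section 4 with $\lambda$ free of $n$. The thin set $f([0,y])$ is replaced by the image of a whole ball around the center, and the boundary point by the image of a ball around a point of the unit sphere whose image is nearest to $f(0)$.

**Proposition 2.** There is $\lambda=\lambda(K)\in(0,1)$ such that if $D\subsetneq R^n$ is a domain and $f$ is a $K$-qc map of $B(x,r)$ into $D$, then
$$|y-x|\le\lambda r\ \Longrightarrow\ |f(y)-f(x)|\le\tfrac12d(f(x),\partial D).$$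

*Proof.* **Step 1: set-up.** Normalize $x=0$, $r=2$, $f(0)=0$. Let
$$\varepsilon=\min_{|y|=1}|f(y)|=d(0,\partial f(B(0,1))).$$
As $B(0,\varepsilon)\subset f(B(0,1))\subset D$, we have $\varepsilon\le d(0,\partial D)$, so it suffices to make $|f(y)|\le\varepsilon/2$. Choose $|y_w|=1$ such that $w=f(y_w)$ has $|w|=\varepsilon$. For $j\ge1$ set $\beta_j=B(0,2^{-j})$, $\beta_j'=B(y_w,2^{-j})$, $s_j=\sigma(\beta_j)$, $s_j'=\sigma(\beta_j')$; all these balls lie in $B(0,2)$. Proposition 1 at the centers gives $|q_{\beta_j}|\le C_2s_j$ and $|q_{\beta_j'}-w|\le C_2s_j'$.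

We claim: *if $j\ge2$ and $s_j>\varepsilon/(4C_2)$, then $j\le j_0(K)$.* Steps 2 and 3 prove this.

**Step 2: a ball at $y_w$ of comparable image size.** We find $i\ge1$ with
$$\frac{s_j}{C_2\Lambda^2}\le s_i'\le\Lambda s_j.\tag{13}$$
If $s_1'\ge s_j$, let $i$ be the largest index with $s_i'\ge s_j$; it exists since $s_i'\to0$ by continuity of $f$ at $y_w$. Then $s_i'\le\Lambda s_{i+1}'<\Lambda s_j$ by Lemma 4, and the lower bound is clear. If $s_1'<s_j$, take $i=1$; the upper bound is clear. For the lower bound, Proposition 1 in $\beta_1$ gives $f(\beta_j)\subset f(\beta_2)\subset\overline B(q_{\beta_1},C_2s_1)$, so $s_j\le C_2s_1$. Since $\beta_1,\beta_1'\subset B(0,2)$ have radius $\frac12=\frac14\cdot2$, Lemma 4 used twice gives $s_1\le\Lambda\sigma(B(0,2))\le\Lambda^2s_1'$. So $s_1'\ge s_j/(C_2\Lambda^2)$.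

**Step 3: two large sets in one target ball.** Let
$$S_1=f(\beta_j)\cap B(q_{\beta_j},3s_j),\qquad S_2=f(\beta_i')\cap B(q_{\beta_i'},3s_i').$$
Points of $S_1$ have norm less than $(C_2+3)s_j$. Points of $S_2$ have norm less than $|w|+(C_2+3)s_i'$, and $|w|=\varepsilon<4C_2s_j$. By (13) both sets lie in $Q=B(0,C_4s_j)$ with $C_4=(C_2+3)\Lambda+4C_2$. By Lemma 3 and (13), $|S_1|,|S_2|\ge\theta^n|Q|$ with $\theta=c_1/(C_2\Lambda^2C_4)$. Apply Lemma 2(b) with center $a=0$ and radius $\frac12$. On $S_1$ we have $u\le-j\log2$. On $S_2$ we have $u=\log\frac12$, because points of $\beta_i'$ have norm greater than $1-2^{-i}\ge\frac12$, so $\beta_i'\cap B(0,\frac12)=\emptyset$, and $f$ is injective. As $j\ge2$, we have $-j\log2<\log\frac12$, and the lemma yields $(j-1)\log2\le32K/\theta^2$. This proves the claim with $j_0=1+32K/(\theta^2\log2)$.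

**Step 4: conclusion.** Take an integer $j=j(K)\ge2$ with $j>j_0(K)$. By the claim $s_j\le\varepsilon/(4C_2)$. For $|y|\le2^{-j-1}$ Proposition 1 gives
$$|f(y)|\le|f(y)-q_{\beta_j}|+|q_{\beta_j}|\le2C_2s_j\le\varepsilon/2\le\tfrac12d(0,\partial D).$$
As $r=2$, this is the assertion with $\lambda=2^{-j-2}$. $\square$

## 9. The exponent $1/K$ and chaining: proof of Theorem 1

Let $f:G\to G'$ be $K$-qc, $x\in G$, $d=d(x,\partial G)$, $d'=d(f(x),\partial G')$. For $0<r<d$ let $L(r)$ and $\ell(r)$ be the maximum and minimum of $|f(y)-f(x)|$ on $|y-x|=r$. Then $\ell(r)=d(f(x),\partial f(B(x,r)))$.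

**Step 1: roundness at all scales.** Apply Proposition 2 to $f|_{B(x,r)}$ with $D=f(B(x,r))$, which is not $R^n$ because it lies in $G'$, and to $f|_{B(x,d)}$ with $D=G'$:
$$L(\lambda r)\le\tfrac12\ell(r)\quad(0<r<d),\qquad L(\lambda d)\le\tfrac12d'.\tag{14}$$

**Step 2: sharp Hölder estimate.** The purpose is to get the exponent $1/K$ by comparing two rings. Let $0<r<\lambda d$, and let $\Gamma$ be the paths joining $S(x,r)$ and $S(x,\lambda d)$ in the closed ring between them. By Proposition 2 with $D=G'$, $f(B(x,\lambda d))$ lies in $\overline B(f(x),d'/2)$, and being open it lies in $B(f(x),d'/2)$. Thus $\ell(r)<d'/2$. Also $\overline B(f(x),\ell(r))\subset f(\overline B(x,r))$. So every path joining $S(f(x),\ell(r))$ to $S(f(x),d'/2)$ in the ring between them starts in $f(\overline B(x,r))$ and ends outside $f(B(x,\lambda d))$; cutting it at its first point on $f(S(x,\lambda d))$ and at the last earlier point in $f(\overline B(x,r))$ gives a subpath in $f\Gamma$. By (5) and (7),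
$$n\Omega\Big(\log\frac{d'}{2\ell(r)}\Big)^{1-n}\le M(f\Gamma)\le K^{n-1}n\Omega\Big(\log\frac{\lambda d}r\Big)^{1-n},$$
that is, $\log\frac{d'}{2\ell(r)}\ge\frac1K\log\frac{\lambda d}r$, or $\ell(r)\le\frac{d'}2\big(\frac r{\lambda d}\big)^{1/K}$. By (14), $L(r)\le\frac12\ell(r/\lambda)$ for $r<\lambda^2d$. Combining the two, and using continuity for the endpoint $r=\lambda^2d$,
$$|f(y)-f(x)|\le\frac{d'}4\Big(\frac{|y-x|}{\lambda^2d}\Big)^{1/K}\qquad(|y-x|\le\lambda^2d).\tag{15}$$

**Step 3: quasihyperbolic form.** If $|y-x|\le\lambda^2d$, then (15) gives $|f(y)-f(x)|\le d'/4$. So the segment $[f(x),f(y)]$ lies in $G'$ at distance at least $\frac34d'$ from $\partial G'$, and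
$$k_{G'}(f(x),f(y))\le\frac{|f(y)-f(x)|}{\frac34d'}\le\frac13\Big(\frac{|y-x|}{\lambda^2d}\Big)^{1/K}.\tag{16}$$

**Step 4: small distances.** Let $k=k_G(x,y)$ and $A=2/\lambda^2$. Suppose $k\le1/A\le1$. By (2), $|x-y|\le(e^k-1)d\le2kd\le\lambda^2d$, where $e^k-1\le2k$ holds on $[0,1]$ by convexity and $e-1<2$. So (16) applies, with $\frac{|x-y|}{\lambda^2d}\le\frac{2k}{\lambda^2}=Ak$:
$$k_{G'}(f(x),f(y))\le\tfrac13(Ak)^{1/K}\le Ak^{1/K}.$$

**Step 5: large distances, by chaining.** Suppose $k>1/A$. Let $\delta>0$ and divide an arc of quasihyperbolic length less than $k+\delta$ from $x$ to $y$ into at most $A(k+\delta)+1$ subarcs of quasihyperbolic length at most $1/A$. By Step 4 the images of the endpoints of each subarc have quasihyperbolic distance at most $\frac13(A\cdot\frac1A)^{1/K}=\frac13$. Adding up and letting $\delta\to0$, and using $Ak>1$,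
$$k_{G'}(f(x),f(y))\le\tfrac13(Ak+1)\le\tfrac23Ak.$$

In both cases (1) holds. Property (7) is symmetric in $f$ and $f^{-1}$, so $f^{-1}$ satisfies the same inequality. Finally $t\mapsto A\max\{t,t^{1/K}\}$ is a homeomorphism of $[0,\infty)$ depending only on $K$. $\blacksquare$

## 10. Sharpness, the converse, and the growth $K^{n-1}$: proof of Theorem 2

**Part (a).** Both maps of Section 2, $|x|^{1/K-1}x$ on $B^n$ and $|x|^{K-1}x$ on $R^n\setminus\{0\}$, are $K$-quasiconformal onto their own domains. The first gives $\varphi(t)\ge(1-e^{-t})^{1/K}$ by (3), and this lower bound is asymptotic to $t^{1/K}$ as $t\to0$. The second gives $\varphi(t)\ge Kt$ by (4) with $t=\log s$.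

**Part (b).** For a domain $G_1\subset G$ we have $G_1\ne R^n$ and $f(G_1)\subset G'\ne R^n$, and $f|_{G_1}$ is $K$-quasiconformal. So Theorem 1 applies to it.

For the converse, the purpose is to detect $L/\ell$ with one well-chosen subdomain, namely a punctured ball. Let $0<2r\le d(x,\partial G)$. Since $S(x,r)\subset G$ is compact, there are $y_1,y_2$ with $|y_1-x|=|y_2-x|=r$, $|f(y_1)-f(x)|=\ell(x,f,r)$ and $|f(y_2)-f(x)|=L(x,f,r)$. Put $G_1=B(x,2r)\setminus\{x\}$, which is a domain since $n\ge2$. Points of $S(x,r)$ have distance $r$ from $\partial G_1=\{x\}\cup S(x,2r)$, so a great-circle arc from $y_1$ to $y_2$ on $S(x,r)$, of length at most $\pi r$, gives $k_{G_1}(y_1,y_2)\le\pi$. On the image side, $f(x)\in\partial f(G_1)$. Hence $d(z,\partial f(G_1))\le|z-f(x)|$ for $z\in f(G_1)$, and along any arc from $f(y_1)$ to $f(y_2)$ in $f(G_1)$ the integral of $|dz|/d(z,\partial f(G_1))$ is at least $\log\frac{L(x,f,r)}{\ell(x,f,r)}$. Semisolidity of $f|_{G_1}$ gives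
$$\log\frac{L(x,f,r)}{\ell(x,f,r)}\le k_{f(G_1)}(f(y_1),f(y_2))\le\varphi(k_{G_1}(y_1,y_2))\le\varphi(\pi).$$
So $L(x,f,r)\le e^{\varphi(\pi)}\ell(x,f,r)$ for all such $r$, and $H(x,f)\le e^{\varphi(\pi)}$.

**Part (c).** Sections 5–9 used only (7), which says exactly that $K_I(f),K_O(f)\le K^{n-1}$. This proves the first statement. For the optimality let $a_n=Q_n^{-1/(n-1)}\in(0,1]$ and $f_n(x)=|x|^{a_n-1}x$ on $B^n$, $f_n(0)=0$. By Section 2, $H(\cdot,f_n)\le1/a_n$ is bounded, so $f_n$ is quasiconformal and (6) applies. The singular values are $|x|^{a_n-1}$ ($n-1$ times) and $a_n|x|^{a_n-1}$, whence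
$$K_I(f_n)=\frac{a_n}{a_n^n}=a_n^{1-n}=Q_n,\qquad K_O(f_n)=\frac1{a_n}=Q_n^{1/(n-1)}\le Q_n.$$
So $f_n$ belongs to the class. For $|x|=\frac12$ we have $k_{B^n}(0,x)=\log2$, while $|f_n(x)|=2^{-a_n}$ gives
$$k_{B^n}(f_n(0),f_n(x))=-\log(1-2^{-a_n}).$$
Since $\sup_nQ_n^{1/(n-1)}=\infty$ means $\inf_na_n=0$, this is unbounded in $n$. A single $\varphi$ would bound it by $\varphi(\log2)$, so no single $\varphi$ works. $\blacksquare$
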